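\title{Integer translates of CNS polynomials:\\ a counterexample to a conjecture of Akiyama}

\begin{abstract}
A monic integer polynomial $P$ with $P(0)\ge 2$ is a CNS polynomial if every element of $\mathbb{Z}[X]/P\mathbb{Z}[X]$ is represented by a polynomial with coefficients in $\{0,1,\dots,P(0)-1\}$. Akiyama conjectured that if $P$ is a CNS polynomial, then so is $P+n$ for all large $n$. We show that $P=X^7+X^6-X^4-X^3+2X^2+16X+16$ is a CNS polynomial while $P+n$ is not, for every $n\ge1$. Such examples exist in every degree $d\ge7$, and the conjecture holds for $d\le3$. We also show that for every $P$ either all large translates $P+n$ are CNS polynomials or none is.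
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The problem}
Let
\[
P=p_dX^d+p_{d-1}X^{d-1}+\dots+p_1X+p_0\in\mathbb{Z}[X],\qquad d\ge1,\quad p_d=1,\quad p_0\ge2 .
\]
Put $\mathcal{N}=\{0,1,\dots,p_0-1\}$ and $R=\mathbb{Z}[X]/P\mathbb{Z}[X]$, and let $x$ be the image of $X$ in $R$. We call $P$ a \emph{CNS polynomial} (for canonical number system) if every nonzero $r\in R$ can be written as
\[
r=\sum_{j=0}^{\ell}e_jx^j,\qquad e_0,\dots,e_\ell\in\mathcal{N},\quad e_\ell\ne0 .
\]
The set of CNS polynomials is denoted by $\mathcal{C}$. For $P=X+b$ we have $R=\mathbb{Z}$ and $x=-b$, and the definition asks whether every integer, of either sign, has an expansion in base $-b$ with digits $0,\dots,b-1$. This is so for every $b\ge2$ (Example~\ref{ex:negbase}).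

The digits are found one at a time. Since $R/xR=\mathbb{Z}[X]/(X,P)\cong\mathbb{Z}/p_0\mathbb{Z}$, each $r\in R$ is congruent modulo $x$ to exactly one digit $e(r)\in\mathcal{N}$. Moreover $x$ is not a zero divisor: if $XQ=PS$ in $\mathbb{Z}[X]$, then $p_0S(0)=0$, so $X$ divides $S$ and $P$ divides $Q$. Hence there is a unique $T(r)\in R$ with
\[
r=e(r)+x\,T(r).
\]
If $r=\sum_{j\le\ell}e_jx^j$ with digits $e_j$, then $e(r)=e_0$ and $T(r)=\sum_{j\ge1}e_jx^{j-1}$, so $T^{\ell+1}(r)=0$ by induction. Conversely, if $T^k(r)=0$, then $r=\sum_{j<k}e(T^j(r))x^j$, and leading zeros can be dropped. Thus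
\begin{equation}\label{eq:T}
P\in\mathcal{C}\iff\text{every orbit of $T$ reaches $0$.}
\end{equation}

How does membership in $\mathcal{C}$ depend on the constant term? The set $\mathcal{C}$ is not closed under addition of integers: for every $n\in\mathbb{N}_0$ the cubic $X^3+(15n+50)X^2+(22n+73)X+17n+55$ is a CNS polynomial and its translate by $1$ is not \cite{num}. (We do not use this fact.) A large translation, however, looks harmless. As $n\to\infty$ the digit set of $P+n$ grows and all zeros of $P+n$ tend to infinity, so the division by $x$ in the map $T$ contracts more and more strongly. One would guess that the CNS property, once present, is present for all large translates. This is the conjecture that we study; see \cite{num}.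

\medskip
\noindent\textbf{Conjecture (Akiyama).} \emph{If $P\in\mathcal{C}$, then there exists $N\in\mathbb{N}$ such that $P+n\in\mathcal{C}$ for all $n\ge N$.}
\medskip

The heuristic overlooks a balance: the number of digits, $p_0$, equals the product of the moduli of the zeros of $P$, so the digits that $T$ subtracts grow along with the contraction. What remains in the limit is a combinatorial condition on $p_1,\dots,p_d$ (Theorem~\ref{thm:C}), and membership of $P$ itself in $\mathcal{C}$ does not force this condition.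

\subsection*{Results}

\begin{theorem}\label{thm:A}
For $k\in\mathbb{N}_0$ let
\[
P^{(k)}=X^7+X^6-X^4-X^3+(2k+2)X^2+(19k+16)X+(18k+16).
\]
For every integer $j\ge0$ we have $P^{(k)}+j\in\mathcal{C}$ if and only if $j\le k$.
\end{theorem}

The case $k=0$ disproves the conjecture: $P^{(0)}=X^7+X^6-X^4-X^3+2X^2+16X+16$ lies in $\mathcal{C}$, and $P^{(0)}+n\notin\mathcal{C}$ for all $n\ge1$.

\begin{theorem}\label{thm:B}
For every $d\ge8$ the polynomial
\[
P_d=X^d+X^{d-1}+2X^7+2X^6-2X^4-2X^3+8X^2+76X+74
\]
is in $\mathcal{C}$, but $P_d+n\notin\mathcal{C}$ for all $n\ge4$. Hence for every $d\ge7$ there is $Q\in\mathcal{C}$ of degree $d$ with $Q+n\notin\mathcal{C}$ for all $n\ge1$.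
\end{theorem}

\begin{theorem}\label{thm:C}
Let $s=\sum_{i=1}^d|p_i|$. If $p_0>2s$, then $P\in\mathcal{C}$ if and only if the only periodic sequence $z\in\{0,1\}^{\mathbb{Z}}$ satisfying
\begin{equation}\label{eq:sign}
z_n=1\iff\sum_{i=1}^dp_iz_{n-i}<0\qquad(n\in\mathbb{Z})
\end{equation}
is $z=0$. Since \eqref{eq:sign} does not involve $p_0$, for every $P$ either $P+n\in\mathcal{C}$ for all $n>2s-p_0$, or $P+n\notin\mathcal{C}$ for all $n>2s-p_0$.
\end{theorem}

So whenever the conjecture fails for some $P\in\mathcal{C}$, all large translates of $P$ lie outside $\mathcal{C}$.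

\begin{theorem}\label{thm:D}
The conjecture is true for polynomials of degree $d\le3$.
\end{theorem}

The degrees $4$, $5$ and $6$ are not decided here.

\subsection*{The easy half of the counterexample}
That $P^{(0)}+n\notin\mathcal{C}$ for $n\ge1$ can be seen on a single element. Let $\rho=X^6+X^5-X^3+3X+16$. Expanding both sides gives
\[
(1-X^4)\,\rho=16+3X+(15+n)X^3-X^3\bigl(P^{(0)}+n\bigr).
\]
So the image $r$ of $\rho$ modulo $P^{(0)}+n$, which is nonzero because $\deg\rho<7$, satisfies $r=16+3x+0\cdot x^2+(15+n)x^3+x^4r$. The digit set is $\{0,\dots,15+n\}$. For $n\ge1$ the numbers $16,\,3,\,0,\,15+n$ are digits, hence $T^4(r)=r$ and the orbit of $r$ never reaches $0$. For $n=0$ the number $16$ is not a digit; a carry occurs at the first step, and the cycle is broken (Example~\ref{ex:orbit}). A larger constant term has \emph{admitted} a cycle. The work lies in the other half: to show that $P^{(0)}$ has no other cycle.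

Section~\ref{sec:carries} turns \eqref{eq:T} into a statement on periodic integer sequences. Sections~\ref{sec:large} and \ref{sec:low} prove Theorems~\ref{thm:C} and \ref{thm:D}, which also show what a counterexample must look like. Sections~\ref{sec:near} and \ref{sec:blocks} analyze periodic sequences for polynomials close to $M(1+X)$, and Sections~\ref{sec:seven} and \ref{sec:higher} apply this to Theorems~\ref{thm:A} and \ref{thm:B}.

\section{Carries and admissible sequences}\label{sec:carries}

In the basis $1,x,\dots,x^{d-1}$ of $R$ the map $T$ changes all coordinates at once: one adds a multiple $qP(x)=0$ to make the constant coefficient a digit, removes the digit and divides by $x$. The carry $q$ then leaves behind $q$ times the tail $(P-p_0)/X$, and after $j$ steps $q$ times a shorter tail. This suggests using the tails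
\[
w_j=\sum_{i=j}^dp_ix^{i-j}\qquad(1\le j\le d)
\]
as a basis, so that the $j$-th coordinate records the carry made $j$ steps ago. Since $w_j$ is monic of degree $d-j$ in $x$, the $w_j$ form a $\mathbb{Z}$-basis of $R$, and $y\mapsto r(y)=\sum_jy_jw_j$ is a bijection $\mathbb{Z}^d\to R$ with $r(0)=0$.

\begin{lemma}\label{lem:shift}
For $y\in\mathbb{Z}^d$ put
\[
\tau(y)=(q,y_1,\dots,y_{d-1}),\qquad q=-\Bigl\lfloor\frac1{p_0}\sum_{j=1}^dp_jy_j\Bigr\rfloor .
\]
Then $T(r(y))=r(\tau(y))$ and $e(r(y))=p_0q+\sum_jp_jy_j$. Consequently $P\in\mathcal{C}$ if and only if every orbit of $\tau$ reaches $0$.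
\end{lemma}

\begin{proof}
We have $w_j=p_j+xw_{j+1}$ for $j<d$, $w_d=1=p_d$, and $xw_1=-p_0$. The number $e=p_0q+\sum_jp_jy_j$ is the remainder of $\sum_jp_jy_j$ modulo $p_0$, so $e\in\mathcal{N}$, and
\[
r(y)=\sum_{j}p_jy_j+x\sum_{j<d}y_jw_{j+1}=e-p_0q+x\sum_{j<d}y_jw_{j+1}=e+x\Bigl(qw_1+\sum_{j<d}y_jw_{j+1}\Bigr).
\]
The bracket is $r(\tau(y))$. The last assertion is \eqref{eq:T}.
\end{proof}

\begin{example}\label{ex:negbase}
For $P=X+b$ with $b\ge2$ we have $\tau(y)=-\lfloor y/b\rfloor$. If $y>0$, then $|\tau(y)|\le y/b<y$. If $y\le-2$, then $|\tau(y)|=\lceil|y|/b\rceil<|y|$. Finally $\tau(-1)=1$ and $\tau(1)=0$. So every orbit reaches $0$, and $X+b\in\mathcal{C}$.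
\end{example}

An orbit of $\tau$ is a sequence of carries seen through a window of length $d$. For $F=\sum_iF_iX^i\in\mathbb{Z}[X]$ and $z\in\mathbb{Z}^{\mathbb{Z}}$ write
\[
(Fz)_n=\sum_iF_iz_{n-i};
\]
thus $X$ acts as the shift, and $(FG)z=F(Gz)$. We call $z$ \emph{$P$-admissible} if $(Pz)_n\in\mathcal{N}$ for all $n$. With
\[
\sigma_n=\sum_{i=1}^dp_iz_{n-i}
\]
this says $0\le p_0z_n+\sigma_n<p_0$, that is, $z_n=-\lfloor\sigma_n/p_0\rfloor$, or again $\tau(z_{n-1},\dots,z_{n-d})=(z_n,\dots,z_{n-d+1})$ for all $n$.

\begin{lemma}\label{lem:cycles}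
\emph{(a)} If there is a nonzero periodic $P$-admissible sequence, then $P\notin\mathcal{C}$.

\emph{(b)} If all complex zeros of $P$ have modulus greater than $1$ and the only periodic $P$-admissible sequence is $0$, then $P\in\mathcal{C}$.
\end{lemma}

\begin{proof}
(a) The vectors $(z_{n-1},\dots,z_{n-d})$, $n\ge0$, form an orbit of $\tau$. If one of them were $0$, then all later terms of $z$ would vanish because $\tau(0)=0$, and $z=0$ by periodicity. So the orbit does not reach $0$.

(b) We show that orbits are bounded, hence eventually periodic. View $R$ as the lattice spanned by $1,x,\dots,x^{d-1}$ in the real vector space $\mathbb{R}[X]/(P)$. Multiplication by $x$ has characteristic polynomial $P$, so its inverse $A$ has all eigenvalues of modulus less than $1$. Recall that for such a linear map $\sum_k\|A^k\|<\infty$ in any operator norm, because $\|A^k\|^{1/k}$ tends to the spectral radius. Let $y\in\mathbb{Z}^d$, $y^{(k)}=\tau^k(y)$, $r_k=r(y^{(k)})$. From $r_{k+1}=A(r_k-e(r_k))$ we get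
\[
r_k=A^kr_0-\sum_{j<k}e(r_j)A^{k-j}1,
\]
which is bounded since $0\le e(r_j)<p_0$. A bounded subset of a lattice is finite, so there are $k_0\ge0$ and $N\ge1$ with $y^{(k+N)}=y^{(k)}$ for $k\ge k_0$. For $n\ge k_0$ let $z_n$ be the first coordinate of $y^{(n+1)}$, and extend $z$ to $\mathbb{Z}$ with period $N$. For $n\ge k_0+d$ we have $y^{(n)}=(z_{n-1},\dots,z_{n-d})$, so $(Pz)_n\in\mathcal{N}$ for these $n$, and then for all $n$ by periodicity. By hypothesis $z=0$, so $y^{(k_0+d)}=0$.
\end{proof}

Almost all cycles in this paper consist of a single $1$ followed by zeros.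

\begin{corollary}\label{cor:classes}
Let $m\ge1$ and $S_c=\sum_{0\le i\le d,\ i\equiv c\ (\mathrm{mod}\ m)}p_i$ for $0\le c<m$. If $0\le S_c\le p_0-1$ for all $c$, then $P\notin\mathcal{C}$.
\end{corollary}

\begin{proof}
If $z$ is the indicator sequence of $m\mathbb{Z}$, then $(Pz)_n=S_c$ for $n\equiv c\pmod m$. Apply Lemma~\ref{lem:cycles}(a).
\end{proof}

\section{Large constant term}\label{sec:large}

When $p_0$ dominates the other coefficients, the recursion $z_n=-\lfloor\sigma_n/p_0\rfloor$ at least halves the size of the terms, up to rounding. So a periodic sequence must be tiny, and only the sign of $\sigma_n$ matters.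

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let $p_0>2s$. For $|\xi|\le1$ we have $|P(\xi)|\ge p_0-s>0$, so all zeros of $P$ have modulus greater than $1$. By Lemma~\ref{lem:cycles}, $P\in\mathcal{C}$ if and only if there is no nonzero periodic admissible sequence. We show that the periodic admissible sequences are exactly the periodic solutions $z\in\{0,1\}^{\mathbb{Z}}$ of \eqref{eq:sign}.

Let $z$ be periodic and admissible, and let $K=\max_n|z_n|$, which exists by periodicity. Admissibility gives $-\sigma_n/p_0\le z_n<-\sigma_n/p_0+1$. If $K\ge2$, then $|\sigma_n|/p_0\le sK/p_0<K/2$, so $-K/2<z_n<K/2+1\le K$ for all $n$; this gives $|z_n|<K$ for all $n$, which is absurd. So $K\le1$ and $|\sigma_n|\le s<p_0$. Then $\lfloor\sigma_n/p_0\rfloor$ is $-1$ if $\sigma_n<0$ and $0$ otherwise, so $z_n\in\{0,1\}$ and \eqref{eq:sign} holds.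

Conversely, let $z\in\{0,1\}^{\mathbb{Z}}$ satisfy \eqref{eq:sign}. Again $|\sigma_n|\le s<p_0$. If $z_n=1$, then $-p_0<\sigma_n<0$ and $p_0+\sigma_n\in\mathcal{N}$. If $z_n=0$, then $0\le\sigma_n<p_0$ and $\sigma_n\in\mathcal{N}$. So $z$ is admissible.

The number $s$ and the condition \eqref{eq:sign} are the same for all translates $P+n$, and the constant term of $P+n$ exceeds $2s$ when $n>2s-p_0$. This gives the dichotomy.
\end{proof}

\section{Degrees at most three}\label{sec:low}

By Theorem~\ref{thm:C}, the conjecture holds for $P\in\mathcal{C}$ exactly when \eqref{eq:sign} has no nonzero periodic solution. To use the hypothesis $P\in\mathcal{C}$ we extract two inequalities from it.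

\begin{lemma}\label{lem:necessary}
If $P\in\mathcal{C}$, then $P(1)\ge p_0$ and $P(-1)>0$.
\end{lemma}

\begin{proof}
A real zero $t$ of $P$ gives a ring homomorphism $R\to\mathbb{R}$ with $x\mapsto t$, which we apply to digit expansions of integers; nonzero integers are nonzero in $R$ because $d\ge1$.

If $t>0$, the expansion of $-1$ gives $-1=\sum_je_jt^j\ge0$, which is absurd. So $P$ has no positive zero, and $P(0)>0$ implies $P(1)>0$. Corollary~\ref{cor:classes} with $m=1$, where $S_0=P(1)$, excludes $P(1)\le p_0-1$.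

If $P(-1)=0$, the sequence $z_n=(-1)^n$ has $(Pz)_n=(-1)^nP(-1)=0$, so it is admissible, against Lemma~\ref{lem:cycles}(a). If $P(-1)<0$, then $P$ has a zero $t\in(-1,0)$, and every positive integer would be at most $\sum_{j\ge0}(p_0-1)|t|^j=(p_0-1)/(1-|t|)$, which is absurd.
\end{proof}

\begin{lemma}\label{lem:nonneg}
If $P(1)\ge p_0$ and $p_i\ge0$ for $2\le i\le d$, then \eqref{eq:sign} has no nonzero periodic solution, and $P+n\in\mathcal{C}$ for all large $n$.
\end{lemma}

\begin{proof}
Let $z\in\{0,1\}^{\mathbb{Z}}$ be a periodic solution with $z_n=1$. Then $\sigma_n<0$, and all terms $p_iz_{n-i}$ with $i\ge2$ are nonnegative, so $p_1z_{n-1}<0$ and $z_{n-1}=1$. By induction $z_m=1$ for all $m\le n$, and $z$ is constant $1$ by periodicity. But then $\sigma_n=P(1)-p_0\ge0$, a contradiction. The last assertion follows from Theorem~\ref{thm:C}.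
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:D}]
Let $P\in\mathcal{C}$ have degree $d\le3$. By Lemmas~\ref{lem:necessary} and \ref{lem:nonneg} it suffices to show $p_i\ge0$ for $2\le i\le d$. Since $p_d=1$, only the coefficient $p_2$ for $d=3$ is in question. Let $d=3$. Lemma~\ref{lem:necessary} gives $1+p_2+p_1\ge0$ and $p_0-p_1+p_2-1>0$. If $p_2<0$, then
\[
0<-p_2\le p_1+1<p_0+p_2\le p_0-1 .
\]
So $S_0=p_0+p_2$ and $S_1=p_1+1$ both lie in $\mathcal{N}$, and Corollary~\ref{cor:classes} with $m=2$ gives $P\notin\mathcal{C}$, a contradiction.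
\end{proof}

In this proof the cycle $1,0,1,0,\dots$ cannot be kept out by making $p_1$ large, because $P(-1)=S_0-S_1>0$ ties $S_1$ to $S_0$. For period $4$ the same inequality reads $S_0+S_2>S_1+S_3$, and $S_2$ leaves room for $S_1\ge p_0>S_0$.

\section{Polynomials close to $M(1+X)$}\label{sec:near}

Let $P\in\mathcal{C}$ be a counterexample to the conjecture, and let $z$ be a nonzero periodic solution of \eqref{eq:sign}. Since $z$ is not $P$-admissible, we must have $\sigma_n\ge p_0$ or $\sigma_n<-p_0$ for some $n$. So $s\ge p_0$, and $P$ lies well outside the range of Theorem~\ref{thm:C}. By Lemmas~\ref{lem:necessary} and \ref{lem:nonneg}, some $p_i$ with $i\ge2$ is negative. The simplest attempt is to take $p_0=M$ large, $p_1=M+a$ with a small $a\ge0$, and all other coefficients small. Then an isolated carry $1$ produces $\sigma\approx M+a$ at the next step, and whether this is a digit depends on the sign of $a$ and on the small terms. Translating $P$ by $j$ replaces $(M,a)$ by $(M+j,a-j)$, so the sign of $a$ eventually changes.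

We therefore need a substitute for Theorem~\ref{thm:C} when $P=M(1+X)+B$ with $B$ small and $B(0)=0$. Put $v=(1+X)z$, that is, $v_n=z_n+z_{n-1}$, and $\beta=Bz$. Then $(Pz)_n=Mv_n+\beta_n$, so admissibility reads
\begin{equation}\label{eq:v}
v_n=-\lfloor\beta_n/M\rfloor .
\end{equation}
The sequence $v$ takes over the role that $z$ had in Section~\ref{sec:large}.

\begin{example}\label{ex:orbit}
For $P^{(0)}$ we have $M=16$ and $B=2X^2+(1+X)(X^6-X^3)$, so $\beta_n=2z_{n-2}+v_{n-6}-v_{n-3}$. The element $\rho$ of Section~\ref{sec:intro} is $w_1+w_5$, which corresponds to the window $(z_0,\dots,z_{-6})=(1,0,0,0,1,0,0)$ of the indicator sequence of $4\mathbb{Z}$. We continue this window by \eqref{eq:v} and $z_n=v_n-z_{n-1}$; the digits are $16v_n+\beta_n$.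
\[
\begin{array}{c|rrrrrrr|rrrrrrrrr}
n&-6&-5&-4&-3&-2&-1&0&1&2&3&4&5&6&7&8&9\\ \hline
\beta_n&&&&&&&&0&3&-2&2&0&0&0&0&1\\
v_n&&0&1&1&0&0&1&0&0&1&0&0&0&0&0&0\\
z_n&0&0&1&0&0&0&1&-1&1&0&0&0&0&0&0&0\\
\text{digit}&&&&&&&&0&3&14&2&0&0&0&0&1
\end{array}
\]
The orbit has reached $0$, and $\rho\equiv X^8+2X^3+14X^2+3X$ modulo $P^{(0)}$. Three features carry over to the general proof. The values of $v$ are $0$ and $1$. The term $2z_{n-2}$ outweighs the others when it is nonzero, and it drives the oscillation $1,-1,1$ back to $0,0$. And after two zeros of $z$ a new $1$ needs $v_{n-3}=1$ and $v_{n-6}=0$; at $n=6$ the first condition holds, but the second fails.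
\end{example}

The difficulty in bounding $v$ is that $\beta$ depends on $z$ and not only on $v$, and that $1+X$ annihilates the sequences $z_n=(-1)^nK$: a small $v$ does not by itself make $z$ small. What helps is the sign of $c=B(-1)=P(-1)$. On an alternating sequence $\beta_n=cz_n$. If $c>0$, then $\beta_n<0$ at a negative term, so \eqref{eq:v} forces $v_n\ge1$ there, which pushes $z_n$ toward $0$. The next lemma makes this quantitative. We single out the terms $aX+bX^2$ of $B$ and let the rest be a multiple of $1+X$, so that it acts through $v$ alone.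

\begin{lemma}\label{lem:bound}
Let $0\le a<b$ and $M\ge2$ be integers, $F=\sum_iF_iX^i\in X\mathbb{Z}[X]$, $f=\sum_i|F_i|$, and suppose that
\[
P=M+(M+a)X+bX^2+(1+X)F
\]
is monic. Put $c=b-a$ and $L=(2b-a+f)/c$, and assume $M\ge2\bigl((a+b)L+f\bigr)$. Then all zeros of $P$ have modulus greater than $1$. If $z$ is periodic and $P$-admissible, $v_n=z_n+z_{n-1}$ and
\begin{equation}\label{eq:beta}
\beta_n=az_{n-1}+bz_{n-2}+(Fv)_n=cz_{n-2}+av_{n-1}+(Fv)_n,
\end{equation}
then $v_n\in\{0,1\}$ for all $n$, and $v_n=1$ if and only if $\beta_n<0$.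
\end{lemma}

The condition $F(0)=0$ makes $M$ the constant term of $P$. The condition $a<b$ says $P(-1)>0$, which is necessary for $P\in\mathcal{C}$ by Lemma~\ref{lem:necessary}.

\begin{proof}
Write $P=M(1+X)+B$ with $B=aX+bX^2+(1+X)F$. The two expressions in \eqref{eq:beta} agree because $z_{n-1}=v_{n-1}-z_{n-2}$, and both equal $(Bz)_n$. Since $2b-a+f\ge2c$, we have $L\ge2$, so $M\ge4(a+b)+2f>a+2b+f$.

\emph{Zeros.} The polynomial $M(1+X)$ vanishes at $-1$, on the unit circle, so we compare $B$ with its value $c$ at $-1$. For $|\xi|\le1$,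
\[
|B(\xi)-c|=|a(\xi+1)+b(\xi-1)(\xi+1)+(\xi+1)F(\xi)|\le(a+2b+f)\,|1+\xi| .
\]
Suppose $P(\xi)=0$ with $|\xi|\le1$. Then $M(1+\xi)+c=c-B(\xi)$. As $\operatorname{Re}(1+\xi)\ge0$ and $c>0$,
\[
|M(1+\xi)+c|^2=M^2|1+\xi|^2+2Mc\operatorname{Re}(1+\xi)+c^2>M^2|1+\xi|^2 .
\]
Hence $M|1+\xi|<(a+2b+f)|1+\xi|$, which contradicts $M>a+2b+f$ (and reads $0<0$ if $\xi=-1$).

\emph{Bounding $z$ by $v$.} By \eqref{eq:v}, $v_n\le0$ if and only if $\beta_n\ge0$. Let $K=\max_n|z_n|$ and $V=\max_n|v_n|$. Since $z_{n-2}-z_n=v_{n-1}-v_n$,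
\[
\beta_n-cz_n=a(z_{n-1}+z_n)+b(z_{n-2}-z_n)+(Fv)_n=-cv_n+bv_{n-1}+(Fv)_n,
\]
so $|\beta_n-cz_n|\le(c+b+f)V=cLV$. We claim that $K\le LV$. Choose $n$ with $|z_n|=K$. If $z_n=-K$, then $v_n=z_{n-1}-K\le0$, so $0\le\beta_n\le-cK+cLV$, and the claim follows. If $z_n=K$, then $v_n\ge0$. When $v_n=0$, we have $z_{n-1}=-K$, and the previous case applies at $n-1$. When $v_n\ge1$, we have $0>\beta_n\ge cK-cLV$, and the claim follows again.

\emph{Bounding $v$.} Now $|\beta_n|\le(a+b)K+fV\le((a+b)L+f)V\le MV/2$ by the assumption on $M$. From $Mv_n=(Pz)_n-\beta_n$ we get $M|v_n|\le M-1+MV/2$ for all $n$, so $V<1+V/2$ and $V\le1$. Then $|\beta_n|\le M/2$, so $\lfloor\beta_n/M\rfloor$ is $-1$ if $\beta_n<0$ and $0$ otherwise.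
\end{proof}

\section{Blocks}\label{sec:blocks}

Lemma~\ref{lem:bound} bounds $z$ only by $L$. In our applications $c$ is so large compared with $a$ and $F$ that the sign of $\beta_n$ in \eqref{eq:beta} is that of $z_{n-2}$ whenever $z_{n-2}\ne0$. This alone determines the shape of $z$ almost completely.

\begin{lemma}\label{lem:blocks}
Let $z\in\mathbb{Z}^{\mathbb{Z}}$ be periodic with $v_n=z_n+z_{n-1}\in\{0,1\}$ for all $n$, and suppose that
\begin{equation}\label{eq:R}
z_{n-2}>0\Rightarrow v_n=0,\qquad z_{n-2}<0\Rightarrow v_n=1\qquad(n\in\mathbb{Z}).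
\end{equation}
Then $\mathbb{Z}$ is partitioned into intervals of the following three kinds, each immediately preceded by two zeros of $z$:
\begin{itemize}
\item a \emph{single} $\{n\}$, on which $z=(0)$ and $v=(0)$;
\item a \emph{short block} $\{n,n+1,n+2\}$, on which $z=(1,0,0)$ and $v=(1,1,0)$;
\item a \emph{long block} $\{n,\dots,n+4\}$, on which $z=(1,-1,1,0,0)$ and $v=(1,0,0,1,0)$.
\end{itemize}
\end{lemma}

\begin{proof}
Call $(z_{n-2},z_{n-1})$ the state at time $n$. A state $(u,u')$ has $u+u'\in\{0,1\}$, and the next state is $(u',v_n-u')$. By \eqref{eq:R} it is $(u',-u')$ if $u>0$ and $(u',1-u')$ if $u<0$. Every state with $u\neq0$ has one of the forms $(h,-h)$, $(-h,h)$, $(h,1-h)$, $(-h,1+h)$ with $h\ge1$, and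
\[
(h,-h)\to(-h,h)\to(h,1-h),\qquad(-h,1+h)\to(1+h,-h).
\]
So within two steps we are at a state $(h,1-h)$ with $h\ge1$. If $h\ge2$, then $(h,1-h)\to(1-h,h-1)\to(h-1,2-h)$, which is the state of the same form with $h-1$ in place of $h$. Thus we reach $(1,0)$, and $(1,0)\to(0,0)$. The states with $u=0$ are $(0,0)$, which is followed by $(0,0)$ or $(0,1)$, and $(0,1)$, which is followed by $(1,0)$ or $(1,-1)$.

Hence the state $(0,0)$ occurs. By periodicity it occurs at arbitrarily large positive and negative times; this excludes a sequence that descends from larger and larger $h$ in the past. For consecutive times $n<n'$ with state $(0,0)$ take the interval $\{n,\dots,n'-1\}$. These intervals partition $\mathbb{Z}$. The transitions found above that can be reached from $(0,0)$ are shown in Figure~\ref{fig:states}. There are three ways to return to $(0,0)$ for the first time, and the values of $z$ appended along them are $0$; $1,0,0$; and $1,-1,1,0,0$. The values of $v$ follow, using $z_{n-1}=0$.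
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth]
\node (A) at (0,0) {$(0,0)$};
\node (B) at (3,0) {$(0,1)$};
\node (D) at (6,0) {$(1,-1)$};
\node (C) at (3,-1.7) {$(1,0)$};
\node (E) at (6,-1.7) {$(-1,1)$};
\path[->] (A) edge[loop left] node {$0$} (A)
 (A) edge node[above] {$1$} (B)
 (B) edge node[above] {$0$} (D)
 (B) edge node[right] {$1$} (C)
 (D) edge node[right] {$0$} (E)
 (E) edge node[below] {$1$} (C)
 (C) edge node[below left] {$0$} (A);
\end{tikzpicture}
\caption{The pairs $(z_{n-2},z_{n-1})$ that can be reached from $(0,0)$ when $v_n=z_n+z_{n-1}\in\{0,1\}$, with $v_n=0$ for $z_{n-2}>0$ and $v_n=1$ for $z_{n-2}<0$. An arrow leads to $(z_{n-1},z_n)$ and is labeled by $v_n$. The loop is a single, the cycle of length $3$ a short block, the cycle of length $5$ a long block.}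
\label{fig:states}
\end{figure}

The first index of a block is called a \emph{start}. At a start $n$ we have $z_{n-2}=z_{n-1}=0$ and $z_n=v_n=1$. Only two decisions remain free: whether a block starts at the state $(0,0)$, and whether it is short or long at the state $(0,1)$. The polynomial $F$ makes these decisions, and in both of our families it imposes the rule seen in Example~\ref{ex:orbit}.

\begin{lemma}\label{lem:nolong}
Let $z$ be as in Lemma~\ref{lem:blocks}, and suppose that $v_{n-3}=1$ and $v_{n-6}=0$ for every start $n$. Then $z$ has no long block.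
\end{lemma}

\begin{proof}
Let $n$ be a start. Since $v_{n-3}=1$, the index $n-3$ lies in a block, with start $m$ say, and this block ends before $n$. Suppose that it is long. Then $v=1$ only at its indices $m$ and $m+3$. If $n-3=m$, the block would contain $n$. If $n-3=m+3$, then $v_{n-6}=v_m=1$. Both are impossible, so the block is short, and $n-3\in\{m,m+1\}$. It ends at $n-1$ or $n-2$, which leaves no room for another block before $n$. So the last block before any start is short. By periodicity every block is followed by a further start, and it is the last block before the next one.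
\end{proof}

\section{Degree seven}\label{sec:seven}

\begin{proposition}\label{prop:seven}
Let $a\ge0$, $b\ge2a+2$ and $M\ge6a+6b+4$ be integers. Then
\[
P_{M,a,b}=X^7+X^6-X^4-X^3+bX^2+(M+a)X+M\in\mathcal{C}.
\]
\end{proposition}

\begin{proof}
We have $X^7+X^6-X^4-X^3=(1+X)F$ with $F=X^6-X^3$ and $f=2$. Since $c=b-a\ge a+2$, we get $L=2+(a+2)/c\le3$ and $2((a+b)L+f)\le6a+6b+4\le M$. So Lemma~\ref{lem:bound} applies, and by Lemma~\ref{lem:cycles}(b) it suffices to show that a periodic admissible $z$ is $0$. We know that $v_n\in\{0,1\}$, and that $v_n=1$ if and only if $\beta_n<0$, where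
\[
\beta_n=cz_{n-2}+av_{n-1}+t_n,\qquad t_n=v_{n-6}-v_{n-3}\in\{-1,0,1\}.
\]
If $z_{n-2}>0$, then $\beta_n\ge c-1>0$. If $z_{n-2}<0$, then $\beta_n\le-c+a+1\le-1$; here $b\ge2a+2$ is used. So \eqref{eq:R} holds and $z$ decomposes as in Lemma~\ref{lem:blocks}.

At a start $n$ we have $z_{n-2}=v_{n-1}=0$ and $v_n=1$, so $t_n=\beta_n<0$, that is, $v_{n-3}=1$ and $v_{n-6}=0$. By Lemma~\ref{lem:nolong} all blocks are short.

Suppose that there is a block, and let $n$ be any start. As the block is short, $v_{n+1}=1$, while $z_{n-1}=0$ and $v_n=1$; thus $0>\beta_{n+1}=a+t_{n+1}$. Since $a\ge0$, this forces $a=0$ and $t_{n+1}=-1$; for $a\ge1$ we already have a contradiction. From $t_{n+1}=-1$ we get $v_{n-2}=1$, and $z_{n-2}=0$ gives $z_{n-3}=1$. With only singles and short blocks, $z$ equals $1$ only at starts, so $n-3$ is a start. This holds for every start $n$, so $n-6$ is a start as well, and $v_{n-6}=1$, a contradiction. Hence there are only singles, and $z=0$.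
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Put $b=2k+2$ and $M=18k+16=6k+6b+4$. Then $P^{(k)}+j=P_{M+j,\,k-j,\,b}$, since $(M+j)+(k-j)=19k+16$. If $0\le j\le k$, then $k-j\ge0$, $b\ge2(k-j)+2$ and $M+j\ge6(k-j)+6b+4$, so $P^{(k)}+j\in\mathcal{C}$ by Proposition~\ref{prop:seven}.

Let $j\ge k+1$, so that $p_0=18k+16+j\ge19k+17$. For $m=4$ the sums in Corollary~\ref{cor:classes} are
\[
S_0=p_0+p_4=p_0-1,\quad S_1=p_1+p_5=19k+16,\quad S_2=p_2+p_6=2k+3,\quad S_3=p_3+p_7=0 .
\]
All lie in $[0,p_0-1]$; for $S_1$ this is exactly the condition $j\ge k+1$. So $P^{(k)}+j\notin\mathcal{C}$.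
\end{proof}

\begin{remark}
The indicator sequence of $4\mathbb{Z}$ is a short block followed by a single, repeated; $v$ has period $1,1,0,0$. At a start $n$ it satisfies $v_{n-3}=1$ and $v_{n-6}=0$, but $t_{n+1}=v_{n-5}-v_{n-2}=0$, so the condition $a+t_{n+1}<0$ for a short block holds only if $a<0$. This is where the hypothesis $a\ge0$ enters and why the threshold is exact. The two terms of $F$ have separate tasks. The term $-X^3$ creates the cycle of period $4$ for $a<0$. If $t_n$ were just $-v_{n-3}$, two other patterns would obey the rule that $v_n=1$ exactly when $\beta_n<0$: a long block followed by a single, repeated, with $v=1,0,0,1,0,0,\dots$, and, for $a=0$, short blocks without gaps, with $v=1,1,0,\dots$. In both $v$ has period $3$. The term $X^6$ removes them, because $X^6-X^3$ annihilates sequences of period $3$, so that $t_n<0$ never holds.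
\end{remark}

\section{Higher degrees}\label{sec:higher}

To raise the degree we add $X^{d-1}$ to $F$. This term has coefficient $1$, as $P$ must be monic, and it should not override the rule for starts; so we double the terms $X^6-X^3$. We take $a=2$ to exclude short blocks outright, $b=8$ to secure \eqref{eq:R}, and the least $M$ that Lemma~\ref{lem:bound} allows.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $d\ge8$. Then $P_d=M+(M+a)X+bX^2+(1+X)F$ with $M=74$, $a=2$, $b=8$ and $F=X^{d-1}+2X^6-2X^3$. As $d-1\ge7$, we have $f=5$; further $c=6$, $L=19/6$ and $2((a+b)L+f)=220/3<74$. So Lemma~\ref{lem:bound} applies. Let $z$ be periodic and admissible. Then $v_n\in\{0,1\}$, and $v_n=1$ if and only if $\beta_n<0$, where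
\[
\beta_n=6z_{n-2}+2v_{n-1}+t_n,\qquad t_n=2(v_{n-6}-v_{n-3})+v_{n-d+1}\in[-2,3].
\]
If $z_{n-2}>0$, then $\beta_n\ge6-2>0$. If $z_{n-2}<0$, then $\beta_n\le-6+2+3<0$. So \eqref{eq:R} holds and Lemma~\ref{lem:blocks} applies. At a start $n$ we have $t_n=\beta_n<0$, which requires $v_{n-6}-v_{n-3}<0$, that is, $v_{n-3}=1$ and $v_{n-6}=0$. By Lemma~\ref{lem:nolong} there is no long block. Also $\beta_{n+1}=2+t_{n+1}\ge0$ at a start $n$, so $v_{n+1}=0$ and there is no short block. Hence $z=0$, and $P_d\in\mathcal{C}$ by Lemma~\ref{lem:cycles}(b).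

Let $n\ge4$ and consider $P_d+n$, with $p_0=74+n\ge78$. The numbers $d-1$ and $d$ lie in different classes modulo $4$, so the terms $X^d+X^{d-1}$ contribute some $\eta_c\in\{0,1\}$ to the sum $S_c$ in Corollary~\ref{cor:classes} with $m=4$:
\[
S_0=p_0-2+\eta_0,\qquad S_1=76+\eta_1,\qquad S_2=8+2+\eta_2,\qquad S_3=-2+2+\eta_3 .
\]
All four lie in $[0,p_0-1]$, since $S_0\le p_0-1$ and $S_1\le77\le p_0-1$. So $P_d+n\notin\mathcal{C}$.

For the last statement take $Q=P^{(0)}$ if $d=7$, by Theorem~\ref{thm:A}. If $d\ge8$, let $m$ be the largest integer with $P_d+m\in\mathcal{C}$; it exists and satisfies $0\le m\le3$ by what we have shown. Then $Q=P_d+m$ has the required property.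
\end{proof}

\begin{thebibliography}{9}
\bibitem{num} \emph{Numeration 2016}, \texttt{http://kmwww.fjfi.cvut.cz/jn16/\_files/jn16\_proc.pdf}.
\end{thebibliography}
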